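# Compact spaces whose open subspaces all have countable cores

**Theorem 1 ($\diamondsuit$).** There is a compact Hausdorff space $X$ such that every open subspace of $X$ has a countable core, but some point of $X$ is not a $G_\delta$. So $X$ is not perfectly normal.

All spaces in these notes are Hausdorff. We first explain each word in the theorem.

## 1. Cores, perfect normality, and the principle $\diamondsuit$

**Definition (compact from inside).** A subset $Y$ of a space $X$ is *compact from inside* $X$ if every $F\subseteq Y$ that is closed in $X$ is compact.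

**Definition (countable core).** A locally compact space $X$ has a *countable core* if it has a countable open cover by sets compact from inside $X$.

An open subspace $W$ of a compact space is locally compact, so it makes sense to ask whether $W$ has a countable core. The test sets $F$ are then those closed *in $W$*, not in the big space.

**Example A.** The interval $(-n,n)$ is compact from inside $\mathbb R$: a subset of it that is closed in $\mathbb R$ is closed and bounded. So $\{(-n,n):n\ge1\}$ is a countable core of $\mathbb R$. These sets have compact closure, which is the dull way to be compact from inside.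

**Example B (the interesting way).** Let $q\in\beta\omega\setminus\omega$ and $W=\beta\omega\setminus\{q\}$. Then $\omega$ is compact from inside $W$. Indeed, let $F\subseteq\omega$ be infinite and split it into two infinite pieces. Their closures in $\beta\omega$ are disjoint, so one of the closures misses $q$. That piece has a limit point in $W\setminus\omega$, so $F$ is not closed in $W$. Hence only finite subsets of $\omega$ are closed in $W$. But $\omega$ is contained in no compact subset of $W$, because it is dense in $\beta\omega$. So a set can creep up to the missing point $q$ and still be compact from inside, provided that none of its relatively closed subsets creeps up to $q$ alone.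

**Definition (perfectly normal).** A space is perfectly normal if it is normal and every closed set is a $G_\delta$.

A compact space is normal. So a compact space is perfectly normal iff all its open sets are $F_\sigma$, and in a compact space $F_\sigma$ is the same as $\sigma$-compact. Write

$(\ast)$ every open subspace of $X$ has a countable core.

*Perfectly normal compact spaces satisfy $(\ast)$.* Let $W=\bigcup_nK_n$ be open with each $K_n$ compact. By local compactness choose open $O_n$ with $K_n\subseteq O_n\subseteq\overline{O_n}\subseteq W$ and $\overline{O_n}$ compact. A subset of $O_n$ closed in $W$ is a closed subset of $\overline{O_n}$, hence compact. So $\{O_n\}$ is a countable core.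

Does the converse hold? Arhangel'skiĭ's Problem 3.14, which we take from "On a Core Concept of Arhangel'skiĭ" (http://www.math.toronto.edu/tall/publications/Arhang.pdf), asks for a consistent counterexample: a compact space satisfying $(\ast)$ that is not perfectly normal. It is known that under MA plus $\neg CH$ every compact space satisfying $(\ast)$ is perfectly normal. Since $\diamondsuit$ holds in $L$, it is consistent with ZFC. So Theorem 1 answers the problem with yes and, with the known result, makes the statement "every compact space satisfying $(\ast)$ is perfectly normal" independent of ZFC.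

**Recall ($\diamondsuit$).** There are $S_\xi\subseteq\xi$ $(\xi<\omega_1)$ such that for each $S\subseteq\omega_1$ the set $\{\xi:S\cap\xi=S_\xi\}$ is stationary, that is, it meets every closed unbounded ("club") subset of $\omega_1$. Consequently $\diamondsuit\Rightarrow CH$: for $S\subseteq\omega$ there is $\xi\ge\omega$ with $S=S\cap\xi=S_\xi$, so there are at most $\omega_1$ subsets of $\omega$.

Two more theorems go with Theorem 1. A space is *Fréchet–Urysohn* if each point in the closure of a set is the limit of a sequence from that set. It is *countably metacompact* if each countable open cover has a point-finite open refinement that is again a cover.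

**Theorem 2 ($\diamondsuit$).** The space $X$ of Theorem 1 is moreover hereditarily separable and connected, has cardinality $\mathfrak c=\omega_1$, and its set of non-$G_\delta$ points is dense. So no nonempty open subspace of $X$ is perfectly normal.

**Theorem 3 (ZFC).** Let $X$ be compact and let every open subspace have a countable core.

(a) Every discrete subspace of $X$ is countable. If $X$ is not perfectly normal, it contains a hereditarily separable non-Lindelöf subspace.

(b) $X$ is perfectly normal iff it is first countable iff it is Fréchet–Urysohn.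

(c) The subspace of non-$G_\delta$ points of $X$ has no isolated points.

(d) An open $W\subseteq X$ is $\sigma$-compact iff it is countably metacompact.

Only Theorem 1 is needed for the problem. We prove Theorem 3 first, because it tells us what an example must look like.

## 2. The familiar candidates fail, and so does a single bad point

**The one-point compactification of an uncountable discrete set $D$.** The open subspace $D$ has no countable core. Every subset of $D$ is closed in $D$, so a set compact from inside $D$ is compact and discrete, hence finite. Countably many finite sets do not cover $D$.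

**The ordinal space $\omega_1+1$.** The open subspace $\omega_1$ has no countable core. In a countable open cover $\{W_n\}$ some $W_n$ is stationary. For each limit $\alpha\in W_n$ choose $\beta(\alpha)<\alpha$ with $(\beta(\alpha),\alpha]\subseteq W_n$. By the pressing down lemma, $\beta(\alpha)$ has a constant value $\beta$ on a stationary set, so $(\beta,\omega_1)\subseteq W_n$. The set $(\beta,\omega_1)=[\beta+1,\omega_1)$ is closed in $\omega_1$ and not compact.

A sensible first plan is to have exactly one bad point: find a locally compact, first countable, non-$\sigma$-compact $W$ such that $(\ast)$ holds for its one-point compactification. Theorem 3(c) rules this out, and its proof shows where the plan breaks. We need three tools.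

**Lemma 4.** (A) $(\ast)$ passes to closed subspaces.

(B) In a locally compact $W$, finite unions of open sets compact from inside $W$ are compact from inside $W$. So a countable core may be taken increasing.

(C) Let $W$ be open in a compact space $Y$, let $O$ be compact from inside $W$, and let $q\in Y\setminus W$. Then no sequence in $O$ converges to $q$.

*Proof.* (A) Let $Y\subseteq X$ be closed and $V\subseteq Y$ open in $Y$, say $V=W\cap Y$ with $W$ open in $X$. Let $\{W_n\}$ be a countable core of $W$. The sets $W_n\cap Y$ are open in $V$ and cover $V$. If $F\subseteq W_n\cap Y$ is closed in $V$, then $F$ is closed in $W$, since $V$ is closed in $W$. So $F$ is compact.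

(B) Let $U,V$ be open and compact from inside $W$, and let $F\subseteq U\cup V$ be closed in $W$. The set $F\setminus V\subseteq U$ is closed in $W$, hence compact. Take an open $O$ whose closure in $W$ is compact, with $F\setminus V\subseteq O\subseteq\overline O\subseteq U$. Then $F\setminus O\subseteq V$ is closed in $W$, hence compact. So $F=(F\cap\overline O)\cup(F\setminus O)$ is compact. For longer finite unions, iterate.

(C) Suppose a sequence in $O$ with range $R$ converges to $q$. Then $R\cup\{q\}$ is compact, so it is closed in $Y$, and $R=(R\cup\{q\})\cap W$ is closed in $W$. As $R\subseteq O$, $R$ is compact, so it is closed in $Y$. But $q\in\overline R\setminus R$, a contradiction. $\square$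

*Proof of Theorem 3(c): the bad points have no isolated point.* Let $B$ be the set of non-$G_\delta$ points, and suppose $p$ is isolated in $B$. By regularity take an open $O\ni p$ with $\overline O\cap B=\{p\}$. Put $Y=\overline O$ and $W=Y\setminus\{p\}$. By Lemma 4(A), $Y$ satisfies $(\ast)$. Each point of $W$ is a $G_\delta$ in the compact space $Y$, so $Y$ is first countable at that point (in a compact space a $G_\delta$ point has a countable neighbourhood base).

$W$ is not $\sigma$-compact. Otherwise $\{p\}$ would be a $G_\delta$ in $Y$; intersecting the open sets with $O$ would make it a $G_\delta$ in $X$.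

Let $\{W_n\}$ be a countable core of $W$. Some $W_n$ is not $\sigma$-compact, because $W=\bigcup_nW_n$ is not. This $W_n$ is open in $Y$, so it has a countable core $\{O_k\}$. Suppose some $q\in\overline{O_k}\setminus W_n$ has $q\ne p$. Then $q\in W$, and by first countability at $q$ a sequence in $O_k$ converges to $q\in Y\setminus W_n$. This contradicts Lemma 4(C), applied to $W_n\subseteq Y$. So $\overline{O_k}\setminus\{p\}\subseteq W_n$. The set $\overline{O_k}\setminus\{p\}$ is closed in $W$ and lies in $W_n$, so it is compact. Since $O_k\subseteq\overline{O_k}\setminus\{p\}$, we get $W_n=\bigcup_k(\overline{O_k}\setminus\{p\})$, which is $\sigma$-compact, a contradiction. $\square$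

So first countability at points other than $p$ already kills a single bad point. In any example the bad points must be dense in themselves, and whatever we do to create one bad point must be done again near it.

*Proof of Theorem 3(a), first half: discrete subspaces are countable.* Let $D$ be discrete. It is open in $\overline D$: if $U$ is open with $U\cap D=\{d\}$, then $U\cap\overline D\subseteq\overline{U\cap D}=\{d\}$. By Lemma 4(A), $D$ has a countable core. Its members are closed in $D$, hence compact and discrete, hence finite. So $D$ is countable.

*Second half: a hereditarily separable non-Lindelöf subspace.* Let $X$ be not perfectly normal. Some open $W$ is not $\sigma$-compact. A locally compact Lindelöf space is $\sigma$-compact, so $W$ is not Lindelöf. From an open cover of $W$ without a countable subcover choose recursively members $U_\xi$ and points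
$$x_\xi\in U_\xi\setminus\bigcup_{\eta<\xi}U_\eta\qquad(\xi<\omega_1).$$
Put $T=\{x_\xi:\xi<\omega_1\}$. The $x_\xi$ are distinct, and $U_\xi$ misses all $x_\eta$ with $\eta>\xi$. So each $U_\xi\cap T$ is countable, and countably many of these sets do not cover $T$. Thus $T$ is not Lindelöf.

Suppose some subspace of $T$ is not separable. Choose recursively points $y_\eta$ $(\eta<\omega_1)$ in it with $y_\eta\notin\overline{\{y_\zeta:\zeta<\eta\}}$. Write $y_\eta=x_{\varphi(\eta)}$, with $\varphi$ injective. There is an uncountable $E\subseteq\omega_1$ on which $\varphi$ is increasing: having chosen countably many elements, pick the next index beyond all of them and with $\varphi$-value beyond all their (countably many) $\varphi$-values, which is possible since $\varphi$ is injective. For $\eta\in E$, the set $U_{\varphi(\eta)}$ misses the later $y_\zeta$ $(\zeta\in E)$, and some neighbourhood of $y_\eta$ misses the earlier ones. So $\{y_\eta:\eta\in E\}$ is an uncountable discrete subspace, contradicting the first half. Hence $T$ is hereditarily separable. $\square$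

*Proof of Theorem 3(b).* In a perfectly normal compact space points are $G_\delta$, so the space is first countable, so it is Fréchet–Urysohn. Conversely let $X$ be Fréchet–Urysohn, and let $\{W_n\}$ be a countable core of an open $W$. A point $q\in\overline{W_n}\setminus W$ would be the limit of a sequence in $W_n$, contradicting Lemma 4(C). So $\overline{W_n}\subseteq W$, and $W=\bigcup_n\overline{W_n}$ is an $F_\sigma$. Hence $X$ is perfectly normal. $\square$

*Proof of Theorem 3(d).* A $\sigma$-compact regular space is Lindelöf, hence paracompact, hence countably metacompact. Conversely, let $W$ be countably metacompact, with an increasing countable core $\{W_n\}$ (Lemma 4(B)). Let $\{V_j:j\in J\}$ be a point-finite open refinement of $\{W_n\}$ covering $W$, with $V_j\subseteq W_{n(j)}$. Put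
$$G_n=\bigcup\{V_j:n(j)>n\},\qquad F_n=W\setminus G_n .$$
$F_n$ is closed in $W$. If $w\in F_n$, then $w$ lies in some $V_j$, necessarily with $n(j)\le n$, so $w\in W_{n(j)}\subseteq W_n$. Thus $F_n\subseteq W_n$, and $F_n$ is compact. Each $w$ lies in only finitely many $V_j$, so $w\in F_n$ for all large $n$. Hence $W=\bigcup_nF_n$ is $\sigma$-compact. $\square$

So any example fails to be Fréchet–Urysohn, contains a hereditarily separable non-Lindelöf subspace, and has a dense-in-itself set of non-$G_\delta$ points.

## 3. Replacing a point by an interval, with a height function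

We shall build $X$ as an inverse limit of length $\omega_1$ of compact metrizable spaces. At each step one point is replaced by an interval. A point is kept from being a $G_\delta$ by being split again and again. To control closures we carry along a *height* $f$ on each space.

**Recall.** A real function $f$ is *upper semicontinuous* (usc) if all sets $\{f<r\}$ are open. Then the region $\{(z,s):s\le f(z)\}$ is closed, and in a metrizable space usc means $\limsup f(z_j)\le f(z)$ whenever $z_j\to z$. A function $h$ is *lower semicontinuous* (lsc) if all sets $\{h>r\}$ are open.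

Let $(Y,d)$ be compact metric, $f:Y\to[0,1]$ usc, $x\in Y$, $c=f(x)>0$. Let $g:Y\setminus\{x\}\to[0,c]$ be continuous with
$$\limsup_{y\to x}\,(f(y)-g(y))\le0 \tag{1}$$
(a vacuous condition if $x$ is isolated). Put
$$Y^+=\{(y,g(y)):y\ne x\}\cup(\{x\}\times[0,c])\subseteq Y\times[0,1],$$
$$f^+(y,g(y))=f(y)\ (y\ne x),\qquad f^+(x,t)=t,$$
and let $\pi:Y^+\to Y$ be the projection.

**Lemma 5 (one splitting).** (i) $Y^+$ is compact metrizable.

(ii) $\pi$ is onto, and it is a homeomorphism of the open set $Y^+\setminus\pi^{-1}(x)$ onto $Y\setminus\{x\}$.

(iii) $f^+$ is usc.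

(iv) $f^+\le f\circ\pi$, and $(x,c)$ is the only point over $x$ with $f^+$-value $c=f(x)$.

*Proof.* (i) It suffices that $Y^+$ is closed in $Y\times[0,1]$. Let $(y_j,t_j)\in Y^+$ converge to $(y,t)$. If $y\ne x$, then eventually $y_j\neq x$ and $t_j=g(y_j)\to g(y)$, so $t=g(y)$. If $y=x$, then $t\in[0,c]$ because all $t_j\in[0,c]$.

(ii) The inverse $y\mapsto(y,g(y))$ is continuous on $Y\setminus\{x\}$.

(iii) Off the fibre, $f^+=f\circ\pi$ on an open set, which is usc there. At $(x,t)$: points $(x,t_j)\to(x,t)$ have heights $t_j\to t$. If $(y_j,g(y_j))\to(x,t)$ with $y_j\ne x$, then by (1)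
$$\limsup f(y_j)\le\limsup\,(f(y_j)-g(y_j))+\lim g(y_j)\le t .$$

(iv) This is clear from the definition. $\square$

**Two hand computations.** Let $Y=\{0\}\cup\{1/j:j\ge1\}$, $x=0$, $f(0)=1$.

First let $f(1/j)=0$ for all $j$. Then (1) puts no restriction on $g$. Choose $g(1/j)$ so that every $t\in[0,1]$ is a limit of a subsequence. In $Y^+$ the sequence, which converged to $0$ in $Y$, now clusters at every point of $\{0\}\times[0,1]$.

Now let $f(1/j)=\frac12$ for all $j$. Then (1) forces $\liminf g(1/j)\ge\frac12$. Choose $g(1/j)\in[\frac12,1]$ clustering at every point of $[\frac12,1]$. The cluster points of the sequence in $Y^+$ are then exactly the $(0,t)$ with $t\ge\frac12$, that is, the points over $0$ of height at least the limiting height $\frac12$ of the sequence.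

The second computation is as good as one can do. If $z_j\to x$ with $z_j\neq x$, $f(z_j)\to s$ and $(z_j,g(z_j))\to(x,t)$, then upper semicontinuity of $f^+$ forces $s\le t$. So the limits of $g$ along such a sequence lie in $[s,c]$.

**Too little oscillation.** The simplest choice is $g\equiv c$, which satisfies (1) because $f$ is usc. Suppose we build an inverse system with onto bonding maps in this way, starting from $X_0=\{*\}$ with $f_0(*)=1$. Then $X_1$ is a copy of $[0,1]$ with $f_1(t)=t$. Suppose also that over each $x\in(0,1]\subseteq X_1$ a point $x_\beta$ is split at some stage $\beta\ge1$. With $g\equiv c=f_\beta(x_\beta)$, the set $\{x_\beta\}\times[0,c)$ is open in $X_{\beta+1}$, since it consists of the points with second coordinate $<c$. Its preimage in the final space is a nonempty open set lying over $x$. For different $x$ these sets are disjoint, so we get uncountably many disjoint nonempty open sets, hence an uncountable discrete subspace. By Theorem 3(a), $(\ast)$ fails.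

**Too much control.** Suppose, at the other extreme, that every closed set of the final space were a full preimage $\pi_\alpha^{-1}(E)$ of a closed subset $E$ of some metrizable $X_\alpha$. Then every closed set would be a $G_\delta$, and the space would be perfectly normal.

The height offers something in between, as in the second computation: over $x$, the closure of a set should consist of the points of height at least a threshold. Our goal is that every closed $H\subseteq X$ has the form $\{p:f(p)\ge h(p_\alpha)\}$, where $p_\alpha$ is the image of $p$ in some metrizable $X_\alpha$ and $h$ is lsc on $X_\alpha$. To see why this could give cores, look at a single fibre, the interval $[0,c]$, with $H=[h,c]$. Take $h'<h$, and let $F$ be disjoint from $[h',c]$ with $F\cup H$ again of threshold form $[k,c]$. If $k<h$, then $F\supseteq[k,h)$ meets $[h',h)$, which is impossible. So $F$ cannot creep up to $H$. Section 7 makes this precise.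

## 4. Making $g$ oscillate along countably many sets at once

The purpose of the next lemma is to realize, for countably many given sets simultaneously, every limit that upper semicontinuity allows. For $A\subseteq Y$ let
$$L(A)=\{s:\exists z_j\in A\setminus\{x\},\ z_j\to x,\ f(z_j)\to s\}.$$
Since $f$ is usc, $L(A)\subseteq[0,c]$.

**Lemma 6.** Let $(Y,d)$, $f$, $x$, $c$ be as in Section 3, and let $\mathcal A$ be a countable family of subsets of $Y$. There is a continuous $g:Y\setminus\{x\}\to[0,c]$ satisfying (1) such that, for $A\in\mathcal A$, $s\in L(A)$ and $t\in[s,c]$, there are $z_j\in A\setminus\{x\}$ with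
$$z_j\to x,\qquad f(z_j)\to s,\qquad g(z_j)\to t. \tag{2}$$

*Proof.* For $A\in\mathcal A$ let $\Delta_A=\{(s,t):s\in L(A),\ s\le t\le c\}$, and let $Q_A$ be a countable dense subset of $\Delta_A$. If all $\Delta_A$ are empty, then all $L(A)$ are empty, and $g\equiv c$ works. Assume some $\Delta_A\ne\emptyset$.

**Step 1: choose the points where $g$ will be prescribed.** List all triples $(A,s,t)$ with $A\in\mathcal A$ and $(s,t)\in Q_A$ as $(A_i,s_i,t_i)_{i\ge1}$, each occurring infinitely often. Since $s_i\in L(A_i)$, infinitely many points of $A_i\setminus\{x\}$ lie as close as we like to $x$ with height as close as we like to $s_i$. So we can choose inductively distinct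
$$z_i\in A_i\setminus\{x\},\qquad d(z_i,x)<2^{-i},\qquad |f(z_i)-s_i|<2^{-i}.$$

**Step 2: put small disjoint balls around them.** As the $z_j$ are distinct and $z_j\to x\ne z_i$, we have $\inf_{j\ne i}d(z_i,z_j)>0$. Choose $\rho_i\in(0,2^{-i})$ with

- $\rho_i<\frac12d(z_i,x)$ and $\rho_i<\frac13\inf_{j\ne i}d(z_i,z_j)$,
- $f<f(z_i)+2^{-i}$ on the closed ball $B_i$ of radius $\rho_i$ about $z_i$; this is possible because $f$ is usc.

The $B_i$ are pairwise disjoint, as $\rho_i+\rho_j<d(z_i,z_j)$. They miss $x$, and $B_i$ lies in the $2^{1-i}$-ball about $x$. So a point $y\ne x$ has a neighbourhood that meets only finitely many of them: the family is locally finite in $Y\setminus\{x\}$.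

**Step 3: define $g$.** Put
$$g(y)=c-\sum_i(c-t_i)\max\bigl(0,\,1-d(y,z_i)/\rho_i\bigr).$$
By local finiteness $g$ is continuous on $Y\setminus\{x\}$. At most one summand is nonzero at each $y$, so $t_i\le g\le c$ on $B_i$, $g(z_i)=t_i$, and $g=c$ off $\bigcup_iB_i$.

**Step 4: check (1).** On $B_i$,
$$g\ge t_i\ge s_i>f(z_i)-2^{-i}>f-2^{1-i},$$
and sufficiently near $x$ only balls of large index occur. Off $\bigcup_iB_i$ we have $g=c$, and for each $\varepsilon>0$, $f<c+\varepsilon$ near $x$.

**Step 5: pass from the dense set $Q_A$ to all of $\Delta_A$.** For $A\in\mathcal A$ let $R_A$ be the set of $(s,t)$ such that for every $\varepsilon>0$ some $z\in A\setminus\{x\}$ has $d(z,x)<\varepsilon$, $|f(z)-s|<\varepsilon$, $|g(z)-t|<\varepsilon$. Taking $\varepsilon=1/j$, we see that $R_A$ consists exactly of the pairs realized as in (2). $R_A$ is closed: if $(s',t')\in R_A$ is within $\varepsilon/2$ of $(s,t)$ in each coordinate, a witness for $(s',t')$ and $\varepsilon/2$ is a witness for $(s,t)$ and $\varepsilon$. And $Q_A\subseteq R_A$: a pair $(s,t)\in Q_A$ satisfies $(A,s,t)=(A_i,s_i,t_i)$ for infinitely many $i$, and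 the corresponding $z_i\in A$ have $d(z_i,x)<2^{-i}$, $|f(z_i)-s|<2^{-i}$, $g(z_i)=t$. Hence $R_A\supseteq\overline{Q_A}\supseteq\Delta_A$. $\square$

## 5. The tower of length $\omega_1$

From now on assume $\diamondsuit$, with sets $S_\xi$; so $CH$ holds.

**The shape of the recursion.** By recursion on $\beta\le\omega_1$ we define compact spaces $X_\beta$ (metrizable for $\beta<\omega_1$), usc $f_\beta:X_\beta\to[0,1]$, commuting continuous maps $\pi^\beta_\alpha:X_\beta\to X_\alpha$ $(\alpha\le\beta)$ with
$$f_\beta\le f_\alpha\circ\pi^\beta_\alpha, \tag{3}$$
and, for $\beta<\omega_1$, points $x_\beta\in X_\beta$ with $f_\beta(x_\beta)>0$.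

- $X_0=\{*\}$ and $f_0(*)=1$.
- For limit $\lambda\le\omega_1$: $X_\lambda=\varprojlim_{\beta<\lambda}X_\beta$ and $f_\lambda=\inf_{\beta<\lambda}f_\beta\circ\pi^\lambda_\beta$.
- $X_{\beta+1}=(X_\beta)^+$ and $f_{\beta+1}=(f_\beta)^+$, where $x=x_\beta$ and $g=g_\beta$ comes from Lemma 6, applied to a countable family $\mathcal A_\beta$ of subsets of $X_\beta$.

At a limit, $f_\lambda$ is usc, since $\{f_\lambda<r\}=\bigcup_\beta\{f_\beta\circ\pi^\lambda_\beta<r\}$. For any $\alpha<\lambda$ the sets $(\pi^\lambda_\beta)^{-1}(U)$ with $\alpha\le\beta<\lambda$ and $U$ open in $X_\beta$ form a base, because finitely many conditions can be moved up to one common level. For countable $\lambda$, $X_\lambda$ is a subspace of a countable product of metrizable spaces, so it is metrizable. At successors everything is in Lemma 5. It remains to say how $x_\beta$ and $\mathcal A_\beta$ are chosen from what has been built up to level $\beta$. For this we need a canonical way to lift a point. The next lemma does not depend on these choices and may be used during the recursion.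

**Lemma 7 (tops).** For $\alpha\le\beta$ and $y\in X_\alpha$ there is exactly one point $e^\beta_\alpha(y)\in X_\beta$ with
$$\pi^\beta_\alpha(e^\beta_\alpha(y))=y\quad\text{and}\quad f_\beta(e^\beta_\alpha(y))=f_\alpha(y).$$
Moreover $e^\gamma_\beta e^\beta_\alpha=e^\gamma_\alpha$ and $\pi^\gamma_\beta e^\gamma_\alpha=e^\beta_\alpha$ for $\alpha\le\beta\le\gamma$.

For example, $X_1=\{*\}\times[0,1]$ with $f_1(*,t)=t$, and $e^1_0(*)=(*,1)$ is the top end of the interval.

*Proof.* **Step 1: uniqueness.** Let $p\ne p'$ be two such points, and write $p_\delta=\pi^\beta_\delta(p)$, $p'_\delta=\pi^\beta_\delta(p')$. By (3), for $\delta\in[\alpha,\beta]$, $f_\alpha(y)=f_\beta(p)\le f_\delta(p_\delta)\le f_\alpha(y)$, and the same for $p'$. So $f_\delta(p_\delta)=f_\delta(p'_\delta)=f_\alpha(y)$. Consider the least index at which $p,p'$ differ. It is greater than $\alpha$, since $p_\alpha=p'_\alpha=y$. It is not a limit, since a point of an inverse limit is determined by its lower coordinates. So it is some $\delta+1$ with $\delta\ge\alpha$. As $\pi^{\delta+1}_\delta$ is one-to-one off the fibre over $x_\delta$, we have $p_\delta=p'_\delta=x_\delta$.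 Then $p_{\delta+1}=(x_\delta,t)$ with $t=f_{\delta+1}(p_{\delta+1})=f_\delta(x_\delta)$, and likewise for $p'$. So they agree at $\delta+1$, a contradiction.

**Step 2: the identities, whenever the tops involved exist.** The point $e^\gamma_\beta e^\beta_\alpha(y)$ lies over $y$ and has height $f_\beta(e^\beta_\alpha(y))=f_\alpha(y)$, so it is $e^\gamma_\alpha(y)$ by uniqueness. For the second identity, (3) gives
$$f_\alpha(y)=f_\gamma(e^\gamma_\alpha(y))\le f_\beta(\pi^\gamma_\beta e^\gamma_\alpha(y))\le f_\alpha(y),$$
so $\pi^\gamma_\beta e^\gamma_\alpha(y)$ is a point over $y$ of height $f_\alpha(y)$, and uniqueness applies.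

**Step 3: existence, by induction on $\beta\ge\alpha$.** Put $e^\alpha_\alpha(y)=y$. At $\beta+1$ take the point over $e^\beta_\alpha(y)$ that is $(x_\beta,f_\beta(x_\beta))$ if $e^\beta_\alpha(y)=x_\beta$, and the unique preimage otherwise. At a limit $\lambda>\alpha$ the points $e^\beta_\alpha(y)$ $(\alpha\le\beta<\lambda)$ are coherent by the second identity below $\lambda$, so they determine a point of $X_\lambda$ over $y$. Its height is the infimum of $f_\beta(e^\beta_\alpha(y))=f_\alpha(y)$ for $\alpha\le\beta<\lambda$ and of $f_\beta(\pi^\alpha_\beta(y))\ge f_\alpha(y)$ for $\beta<\alpha$. So it is $f_\alpha(y)$. $\square$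

In particular all bonding maps are onto.

**Bookkeeping.** We want every point of every $X_\alpha$ with positive height to be split (through its top) at some later stage, and we want subsets of $X$ to be coded by subsets of $\omega_1$.

Fix a surjection $\Psi:\omega_1\to\omega_1\times\omega_1$ such that $\Psi(\nu)=(\alpha,\xi)$ implies $\alpha\le\nu$. To get one, take $\Phi:\omega_1\to\omega_1\times\omega_1$ attaining every value uncountably often (compose a bijection $\omega_1\to\omega_1^3$ with a projection). Let $\Psi(\nu)=\Phi(\nu)$ if the first coordinate of $\Phi(\nu)$ is $\le\nu$, and $\Psi(\nu)=(0,0)$ otherwise. Each $(\alpha,\xi)$ equals $\Phi(\nu)$ for some $\nu\ge\alpha$, and then $\Psi(\nu)=(\alpha,\xi)$. So $\Psi$ is onto.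

When $X_\alpha$ $(\alpha<\omega_1)$ is defined, fix an enumeration with repetitions $X_\alpha=\{y^\alpha_\xi:\xi<\omega_1\}$. This is possible, because $X_\alpha$ is compact metrizable and so $|X_\alpha|\le\mathfrak c=\omega_1$. For $\nu\le\beta$ and $\Psi(\nu)=(\alpha,\xi)$ (so $\alpha\le\nu\le\beta$) put
$$\sigma_\beta(\nu)=e^\beta_\alpha(y^\alpha_\xi)\in X_\beta .$$
By Lemma 7, for $\nu\le\beta\le\gamma$,
$$\pi^\gamma_\beta\sigma_\gamma(\nu)=\sigma_\beta(\nu),\qquad\sigma_\gamma(\nu)=e^\gamma_\beta(\sigma_\beta(\nu)),\qquad f_\gamma(\sigma_\gamma(\nu))=f_\beta(\sigma_\beta(\nu)). \tag{4}$$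

At stage $\beta<\omega_1$ let

- $x_\beta=\sigma_\beta(\beta)$ if $f_\beta(\sigma_\beta(\beta))>0$, and $x_\beta=e^\beta_0(*)$, whose height is $1$, otherwise;
- $\mathcal A_\beta=\{A^\beta_\xi:\xi\le\beta\}$, where $A^\beta_\xi=\{\sigma_\beta(\nu):\nu\in S_\xi\}$.

The sets $A^\beta_\xi$ are well defined, since $S_\xi\subseteq\xi\le\beta$, and they are countable. By (4), $A^\beta_\xi=e^\beta_\xi[A^\xi_\xi]$. The family $\mathcal A_\beta$ is countable, so Lemma 6 applies and the recursion is complete.

**Notation.** Let $X=X_{\omega_1}$, $f=f_{\omega_1}$, $\pi_\alpha=\pi^{\omega_1}_\alpha$, $p_\alpha=\pi_\alpha(p)$, $e_\alpha=e^{\omega_1}_\alpha$, and $\sigma(\nu)=e_\alpha(y^\alpha_\xi)$ for $\Psi(\nu)=(\alpha,\xi)$. The space $X$ is compact Hausdorff and $f$ is usc. For $\nu\le\beta<\omega_1$,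
$$\sigma(\nu)_\beta=\sigma_\beta(\nu),\qquad \sigma(\nu)=e_\beta(\sigma_\beta(\nu)),\qquad f(\sigma(\nu))=f_\beta(\sigma_\beta(\nu)). \tag{5}$$

**Lemma 8.** (i) $\sigma:\omega_1\to X$ is onto.

(ii) If $\delta<\omega_1$, $x\in X_\delta$ and $v\in[0,f_\delta(x)]$, there is $q\in X$ with $q_\delta=x$ and $f(q)=v$.

*Proof.* (i) Let $p\in X$. The map $\beta\mapsto f_\beta(p_\beta)$ is nonincreasing from $\omega_1$ to the reals. It is constant from some $\alpha$ on: for each rational $r$ that some value falls below, take the first index where this happens, and let $\alpha<\omega_1$ be above all these countably many indices. So $f(p)=f_\alpha(p_\alpha)$, and $p=e_\alpha(p_\alpha)$ by uniqueness of tops. If $p_\alpha=y^\alpha_\xi$ and $\Psi(\nu)=(\alpha,\xi)$, then $p=\sigma(\nu)$.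

(ii) If $f_\delta(x)=0$, take $q=e_\delta(x)$. Otherwise let $x=y^\delta_\xi$ and $\Psi(\nu)=(\delta,\xi)$, so $\nu\ge\delta$. The point $\sigma_\nu(\nu)=e^\nu_\delta(x)$ has height $f_\delta(x)>0$, so $x_\nu=e^\nu_\delta(x)$ is the point split at stage $\nu$. The point $z=(x_\nu,v)\in X_{\nu+1}$ lies over $x$ and has height $v$. Take $q=e_{\nu+1}(z)$. $\square$

## 6. Closed sets are the sets above a threshold

**Tracking heights along a countable set.** Fix $\alpha<\omega_1$ and put $A=A^\alpha_\alpha$,
$$\hat A=e_\alpha[A]=\{\sigma(\nu):\nu\in S_\alpha\}.$$
For $\alpha\le\beta\le\omega_1$ let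
$$\Gamma_\beta=\{(e^\beta_\alpha(a),f_\alpha(a)):a\in A\}\subseteq X_\beta\times[0,1],\qquad V_\beta(z)=\{s:(z,s)\in\overline{\Gamma_\beta}\}\quad(z\in X_\beta).$$
Since tops keep heights, $\Gamma_\beta$ is the graph of $f_\beta$ restricted to $e^\beta_\alpha[A]$. For $\beta<\omega_1$ this set is $A^\beta_\alpha$, which belongs to $\mathcal A_\beta$. So every $g_\beta$ with $\beta\ge\alpha$ was made to oscillate along the lifted set. In the second hand computation of Section 3, with $A=\{1/j:j\ge1\}$ at level $Y$, we have $V(0)=\{\frac12\}$ in $Y$. In $Y^+$ we have $V(0,t)=\{\frac12\}$ if $t\ge\frac12$ and $V(0,t)=\emptyset$ if $t<\frac12$. The next lemma says that this is the general pattern.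

**Lemma 9.** $V_\beta(z)=V_\alpha(\pi^\beta_\alpha(z))\cap[0,f_\beta(z)]$ for all $\beta\in[\alpha,\omega_1]$ and $z\in X_\beta$.

*Proof.* **Step 1: the inclusion "$\subseteq$".** The map $\pi^\beta_\alpha\times\mathrm{id}$ is continuous and maps $\Gamma_\beta$ into $\Gamma_\alpha$, hence $\overline{\Gamma_\beta}$ into $\overline{\Gamma_\alpha}$. Also $\Gamma_\beta$ lies in the set $\{(z,s):s\le f_\beta(z)\}$, which is closed because $f_\beta$ is usc. So $s\in V_\beta(z)$ implies $s\le f_\beta(z)$.

The inclusion "$\supseteq$" is proved by induction on $\beta$. For $\beta=\alpha$ it is trivial.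

**Step 2: limits $\lambda>\alpha$, where a neighbourhood sees only one earlier level.** Let $s\in V_\alpha(\pi^\lambda_\alpha(z))$ and $s\le f_\lambda(z)$. A basic neighbourhood of $(z,s)$ is $(\pi^\lambda_\beta)^{-1}(U)\times I$ with $\alpha\le\beta<\lambda$. Since $s\le f_\lambda(z)\le f_\beta(\pi^\lambda_\beta(z))$, the induction hypothesis gives $s\in V_\beta(\pi^\lambda_\beta(z))$. So some $a\in A$ has $(e^\beta_\alpha(a),f_\alpha(a))\in U\times I$. As $\pi^\lambda_\beta e^\lambda_\alpha(a)=e^\beta_\alpha(a)$, the point $(e^\lambda_\alpha(a),f_\alpha(a))\in\Gamma_\lambda$ lies in the given neighbourhood.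

**Step 3: successors $\beta+1$, off the split fibre.** Let $z\in X_{\beta+1}$ and $y=\pi^{\beta+1}_\beta(z)\ne x_\beta$. Then $\pi^{\beta+1}_\beta$ is a homeomorphism between neighbourhoods of $z$ and $y$ that carries $\Gamma_{\beta+1}$ to $\Gamma_\beta$ there, and $f_{\beta+1}(z)=f_\beta(y)$. So the claim follows from the induction hypothesis.

**Step 4: successors, on the split fibre, where Lemma 6 is used.** Let $z=(x_\beta,t)$, $s\in V_\alpha(\pi^{\beta+1}_\alpha(z))$ and $s\le f_{\beta+1}(z)=t\le f_\beta(x_\beta)$. By the induction hypothesis $(x_\beta,s)\in\overline{\Gamma_\beta}$. As $X_\beta$ is metrizable, some sequence in $\Gamma_\beta$ converges to $(x_\beta,s)$. Either infinitely many of its first coordinates differ from $x_\beta$, or almost all equal $x_\beta$.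

In the first case $s\in L(A^\beta_\alpha)$, where $L$ is formed in $X_\beta$ at $x_\beta$ with height $f_\beta$. As $A^\beta_\alpha\in\mathcal A_\beta$ and $t\in[s,f_\beta(x_\beta)]$, (2) gives $z_j\in A^\beta_\alpha\setminus\{x_\beta\}$ with $z_j\to x_\beta$, $f_\beta(z_j)\to s$, $g_\beta(z_j)\to t$. Then $e^{\beta+1}_\beta(z_j)=(z_j,g_\beta(z_j))\to(x_\beta,t)=z$. These points lie in $e^{\beta+1}_\alpha[A]$, and their heights are $f_\beta(z_j)\to s$. So $s\in V_{\beta+1}(z)$.

In the second case $x_\beta\in A^\beta_\alpha$ and $s=f_\beta(x_\beta)$. Then $t=s=f_\beta(x_\beta)$, so $z=e^{\beta+1}_\beta(x_\beta)\in e^{\beta+1}_\alpha[A]$ and $(z,s)\in\Gamma_{\beta+1}$. $\square$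

Now $\diamondsuit$ enters: an arbitrary $H\subseteq X$ must be captured by one of the countable sets $\hat A$.

**Proposition 10.** For every $H\subseteq X$ there are arbitrarily large $\alpha<\omega_1$ such that the countable set $\hat A=\{\sigma(\nu):\nu\in S_\alpha\}$ satisfies $\hat A\subseteq H\subseteq\overline{\hat A}$. If $H$ is closed, then for such $\alpha$ there is an lsc $h:X_\alpha\to[0,1]\cup\{\infty\}$ with
$$H=\{p\in X:f(p)\ge h(p_\alpha)\}. \tag{6}$$

If (6) holds for $\alpha$ and $\alpha\le\delta<\omega_1$, then (6) holds for $\delta$ with $h\circ\pi^\delta_\alpha$ in place of $h$; this function is again lsc.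

*Proof.* Let $S=\sigma^{-1}(H)$. Then $H=\sigma[S]$ by Lemma 8(i).

**Step 1: a club of levels at which $S\cap\alpha$ is dense enough.** For $\beta<\omega_1$ let
$$P_\beta=\{(p_\beta,f(p)):p\in H\}=\{(\sigma(\nu)_\beta,f(\sigma(\nu))):\nu\in S\}\subseteq X_\beta\times[0,1].$$
$P_\beta$ is separable metrizable. So some countable subset of $S$ gives points dense in $P_\beta$. Let $\theta(\beta)<\omega_1$ be a strict upper bound of that subset. The limit ordinals $\alpha$ with $\theta(\beta)\le\alpha$ for all $\beta<\alpha$ form a club. (It is clearly closed. Given $\alpha_0$, choose $\alpha_{n+1}>\alpha_n$ above all $\theta(\beta)$ with $\beta<\alpha_n$; then $\sup_n\alpha_n$ is in the set.)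

Let $\alpha$ be in this club. We claim that $\{(\sigma(\nu)_\alpha,f(\sigma(\nu))):\nu\in S\cap\alpha\}$ is dense in $P_\alpha$. Let $p\in H$, and let $(\pi^\alpha_\beta)^{-1}(U)\times I$ with $\beta<\alpha$ be a basic neighbourhood of $(p_\alpha,f(p))$. Then $(p_\beta,f(p))\in P_\beta\cap(U\times I)$, so some $\nu\in S\cap\theta(\beta)\subseteq S\cap\alpha$ has $(\sigma(\nu)_\beta,f(\sigma(\nu)))\in U\times I$. This proves the claim.

**Step 2: guess $S\cap\alpha$.** By $\diamondsuit$ there are arbitrarily large $\alpha$ in the club with $S\cap\alpha=S_\alpha$. Fix one. Then $\hat A=\sigma[S_\alpha]\subseteq H$. By (5), $\sigma(\nu)_\alpha=\sigma_\alpha(\nu)$ and $f(\sigma(\nu))=f_\alpha(\sigma_\alpha(\nu))$ for $\nu<\alpha$. So the dense set of Step 1 is exactly $\Gamma_\alpha$, and $P_\alpha\subseteq\overline{\Gamma_\alpha}$.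

**Step 3: lift density from $X_\alpha$ to $X$.** Let $p\in H$. By Step 2, $f(p)\in V_\alpha(p_\alpha)$, so by Lemma 9 with $\beta=\omega_1$
$$f(p)\in V_\alpha(p_\alpha)\cap[0,f(p)]=V_{\omega_1}(p).$$
Thus $(p,f(p))\in\overline{\Gamma_{\omega_1}}$, and projecting to $X$ gives $p\in\overline{\hat A}$. So $H\subseteq\overline{\hat A}$.

**Step 4: the threshold of a closed set.** Let $H$ be closed and let $\alpha$ be such that $\hat A\subseteq H\subseteq\overline{\hat A}$; then $H=\overline{\hat A}$. The projection to $X$ of the compact set $\overline{\Gamma_{\omega_1}}$ is closed, contains $\hat A$ and lies in $\overline{\hat A}$, so it equals $\overline{\hat A}$. Hence, by Lemma 9,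
$$p\in H\iff V_{\omega_1}(p)\ne\emptyset\iff V_\alpha(p_\alpha)\cap[0,f(p)]\ne\emptyset .$$
The sets $V_\alpha(x)$ are closed. Put $h(x)=\min V_\alpha(x)$, and $h(x)=\infty$ if $V_\alpha(x)=\emptyset$. The last condition then says $h(p_\alpha)\le f(p)$, which is (6). Finally $h$ is lsc: for $c\in[0,1]$ the set $\{h\le c\}$ is the projection to $X_\alpha$ of the compact set $\overline{\Gamma_\alpha}\cap(X_\alpha\times[0,c])$, hence closed; for $c<0$ it is empty, and for real $c>1$ it equals $\{h\le1\}$. $\square$

## 7. Cores from thresholds, and a point that is not a $G_\delta$: proof of Theorem 1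

Let $W\subseteq X$ be open and $H=X\setminus W$. Take $\alpha$ and $h$ as in (6).

**Step 1: approximate $h$ strictly from below by continuous functions.** This turns $H$ into an intersection of countably many closed sets, whose complements will be the core. Let $d$ be a metric for $X_\alpha$, and for $n\ge1$ put
$$u_n(y)=\inf_{z\in X_\alpha}\bigl(\min(h(z),n)+n\,d(y,z)\bigr).$$
Each $u_n$ is an infimum of $n$-Lipschitz functions with values $\ge0$, so it is real-valued and $n$-Lipschitz. Also $u_n\le u_{n+1}$, and $z=y$ gives $u_n(y)\le\min(h(y),n)\le h(y)$.

We show $\sup_nu_n=h$. If $h(y)=0$, then $u_n(y)=0$. Otherwise let $0\le r<h(y)$, and by lower semicontinuity let $\eta>0$ be such that $h>r$ on the $\eta$-ball about $y$. Let $n\ge r$ with $n\eta\ge r$. For $z$ in the ball, $\min(h(z),n)\ge r$. For $z$ outside, $n\,d(y,z)\ge n\eta\ge r$. So $u_n(y)\ge r$.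

Let $h_n=u_n-\frac1n$. Then $h_n$ is continuous and real-valued, $h_n<h$ everywhere, and $\sup_nh_n=h$.

**Step 2: define the candidate core.** Put
$$C_n=\{p\in X:f(p)\ge h_n(p_\alpha)\},\qquad W_n=X\setminus C_n .$$
$C_n$ is closed, because $f-h_n\circ\pi_\alpha$ is usc. As $\sup_nh_n=h$, (6) gives $\bigcap_nC_n=H$. So the $W_n$ are open subsets of $W$ that cover $W$. It remains to see that each $W_n$ is compact from inside $W$.

**Step 3: a bad $F$ gives a second threshold $k$.** Let $F\subseteq W_n$ be closed in $W$, and suppose $F$ is not compact. Then $F$ is not closed in $X$; pick $p\in\overline F\setminus F$. As $F$ is closed in $W$, $p\in H$. Moreover $\overline F\subseteq F\cup H$, so $K=F\cup H$ is closed in $X$. Apply Proposition 10 to $K$: there are $\delta\in[\alpha,\omega_1)$ and an lsc $k:X_\delta\to[0,1]\cup\{\infty\}$ with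
$$K=\{q\in X:f(q)\ge k(q_\delta)\}.$$
Replace $h$ and $h_n$ by their compositions with $\pi^\delta_\alpha$, so that they are functions on $X_\delta$. Then $h$ is lsc, $h_n$ is continuous, $h_n<h$, and $H$, $C_n$ are described as before with $p_\delta$ in place of $p_\alpha$. Let $x=p_\delta$. Since $p\in H$,
$$h(x)\le f(p)\le f_\delta(x). \tag{7}$$

**Step 4: $k(x)<h(x)$ is impossible, because the fibre over $x$ contains all heights.** Suppose $k(x)<h(x)$. Choose $v$ with $\max(k(x),h_n(x))\le v<h(x)$. Then $v\ge k(x)\ge0$, and $v<f_\delta(x)$ by (7). By Lemma 8(ii) there is $q\in X$ with $q_\delta=x$ and $f(q)=v$. From $f(q)\ge k(q_\delta)$ we get $q\in K$, and from $f(q)<h(q_\delta)$ we get $q\notin H$. So $q\in F$. But $f(q)\ge h_n(q_\delta)$ gives $q\in C_n$. This contradicts $F\cap C_n=\emptyset$.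

**Step 5: $k(x)\ge h(x)$ is impossible, by semicontinuity.** Suppose $k(x)\ge h(x)$. Take a net $q^i\in F$ converging to $p$. As $F\subseteq K$, $f(q^i)\ge k(q^i_\delta)$. By lower semicontinuity of $k$ and continuity of $h_n$,
$$\liminf_ik(q^i_\delta)\ge k(x)\ge h(x)>h_n(x)=\lim_ih_n(q^i_\delta).$$
So eventually $f(q^i)\ge k(q^i_\delta)>h_n(q^i_\delta)$, i.e. $q^i\in C_n$, again contradicting $F\cap C_n=\emptyset$.

Hence $F$ is compact, $\{W_n\}$ is a countable core of $W$, and $X$ satisfies $(\ast)$.

**Step 6: points of positive height are not $G_\delta$.** Let $f(p)>0$; for example $p=e_0(*)$ has $f(p)=1$. Suppose $\{p\}=\bigcap_nG_n$ with $G_n$ open. Choose $\beta_n<\omega_1$ and open $U_n\subseteq X_{\beta_n}$ with $p\in\pi_{\beta_n}^{-1}(U_n)\subseteq G_n$. With $\alpha=\sup_n\beta_n<\omega_1$ we get $\pi_\alpha^{-1}(p_\alpha)\subseteq\bigcap_nG_n=\{p\}$. But by Lemma 8(ii) there is $q$ with $q_\alpha=p_\alpha$ and $f(q)=0\ne f(p)$, a contradiction. So the closed set $\{p\}$ is not a $G_\delta$, and $X$ is not perfectly normal. This proves Theorem 1. $\blacksquare$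

Whether $CH$ alone suffices for an example is not determined by this argument, which uses $\diamondsuit$ in Proposition 10.

## 8. Connectedness, size and density of the bad points: proof of Theorem 2

**Hereditary separability.** This is the first part of Proposition 10: every $H\subseteq X$ contains a countable $\hat A$ with $H\subseteq\overline{\hat A}$.

**Cardinality.** By Lemma 8(i), $X$ is the image of $\omega_1$ under $\sigma$, so $|X|\le\omega_1$. The map $\pi_1$ is onto $X_1$, a copy of $[0,1]$, so $|X|\ge\mathfrak c$. Hence $|X|=\omega_1=\mathfrak c$.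

**Connectedness.** We show by induction that all $X_\beta$ $(\beta\le\omega_1)$ are connected. $X_0$ is a point. The map $X_{\beta+1}\to X_\beta$ is a closed surjection whose fibres are points or intervals. If $X_{\beta+1}$ were the union of disjoint nonempty closed sets $C,D$, each fibre would lie in one of them. The images of $C$ and $D$ would then be disjoint nonempty closed sets covering $X_\beta$, a contradiction. Now let $\lambda$ be a limit, and suppose $X_\lambda=C\cup D$ with $C,D$ disjoint, nonempty, and clopen. Being compact and open, each is a finite union of basic sets. So for some $\beta<\lambda$ there are open $U,V\subseteq X_\beta$ with $C=(\pi^\lambda_\beta)^{-1}(U)$ and $D=(\pi^\lambda_\beta)^{-1}(V)$. As $\pi^\lambda_\beta$ is onto, $U$ and $V$ are disjoint, nonempty and cover $X_\beta$, a contradiction.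

**Density of the non-$G_\delta$ points.** By Step 6 of Section 7 it suffices that $\{f>0\}$ is dense. We show by induction on $\beta\le\omega_1$ that $\{f_\beta>0\}$ is dense in $X_\beta$. For $\beta=0$ this is clear. At $\beta+1$, a nonempty open set that meets the fibre $\{x_\beta\}\times[0,f_\beta(x_\beta)]$ contains some $(x_\beta,t)$ with $t>0$, and this point has height $t$. A nonempty open set that misses the fibre is homeomorphic via $\pi^{\beta+1}_\beta$ to an open subset of $X_\beta\setminus\{x_\beta\}$, with the same heights, so the induction hypothesis applies. At a limit $\lambda$, let $(\pi^\lambda_\beta)^{-1}(U)\ne\emptyset$ be basic. Some $y\in U$ has $f_\beta(y)>0$, and $e^\lambda_\beta(y)$ is in the basic set and has height $f_\beta(y)>0$.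

**No nonempty open subspace is perfectly normal.** If a nonempty open $O\subseteq X$ were perfectly normal, its points would be $G_\delta$ in $O$, hence in $X$, because $O$ is open. But $O$ contains a non-$G_\delta$ point. This proves Theorem 2. $\blacksquare$

The height identifies the bad points exactly: the $G_\delta$ points of $X$ are those with $f(p)=0$. One direction is Step 6 of Section 7. Conversely, let $f(p)=0$. As in the proof of Lemma 8(i), $f_\alpha(p_\alpha)=0$ for some $\alpha<\omega_1$. By (3), every $q$ over $p_\alpha$ has $f(q)=0=f_\alpha(p_\alpha)$, so uniqueness of tops gives $\pi_\alpha^{-1}(p_\alpha)=\{p\}$. Since $X_\alpha$ is metrizable, $\{p_\alpha\}$ is a $G_\delta$ in $X_\alpha$, and so $\{p\}$ is a $G_\delta$ in $X$.
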